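# A compact space covered by countably many metrizable pieces that cannot be made $G_\delta$ in their closures

## 1. The guess "countable is as good as finite"

Throughout, all spaces are regular Hausdorff unless we say otherwise. "Countable" includes finite.

**Definition.** The *metrizability number* $m(X)$ of a space $X$ is the least cardinality of a cover of $X$ by metrizable subspaces. The space $X$ is *$\sigma$-metrizable* if $m(X)\le\omega$.

For example, let $X=S\cup\{\infty\}$ be the one-point compactification of an uncountable discrete set $S$. A compact metrizable space is separable, and $X$ is not, so $m(X)\ge 2$; the pieces $S$ and $\{\infty\}$ show $m(X)=2$.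

**Definition.** A subspace $M$ of $X$ is *$G_\delta$ in its closure* if $M=\overline M\cap\bigcap_{j\in\omega}G_j$ with $G_j$ open in $X$. The space $X$ has *property (P)* if

$$X=\bigcup_{i\in\omega}M_i,\qquad\text{each } M_i \text{ metrizable and } G_\delta \text{ in } \overline{M_i}.$$

For example, $\mathbb Q$ is not $G_\delta$ in its closure $\mathbb R$: otherwise $\mathbb Q$ and $\mathbb R\setminus\mathbb Q$ would be two disjoint dense $G_\delta$ sets in $\mathbb R$, against the Baire category theorem. But $\mathbb Q$ can be cut into singletons, and these are closed.

The paper "Metrizability Number And Perfect Maps" (http://www.auburn.edu:80/~gruengf/papers/metrnum2.pdf) contains two facts about (P).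

**Fact A.** (Lemma 1 there.) If $X$ is regular Hausdorff and $m(X)<\omega$, then $X$ satisfies (P).

**Fact B.** (Lemma 2 there.) If $X$ satisfies (P), then every perfect image of $X$ is $\sigma$-metrizable.

Fact B is the reason for caring about (P). The paper says that its authors do not know whether the conclusion of Fact A holds when $m(X)=\omega$, even for compact $X$. The first guess is that it does: Fact A covers every finite number of pieces, and (P) allows countably many. Let us test the guess. Two small observations help.

**(1)** *A set $M\subset X$ is $G_\delta$ in its closure if and only if $M=F\cap G$ with $F$ closed and $G$ a $G_\delta$ set in $X$.* One direction is the definition. Conversely, if $M=F\cap G$, then $\overline M\subset F$, so $M\subset\overline M\cap G\subset F\cap G=M$.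

**(2)** *A discrete subspace $E$ of $X$ is open in its closure.* For $e\in E$ choose an open $U_e$ with $U_e\cap E=\{e\}$, and let $U=\bigcup_eU_e$. If $x\in U_e\cap\overline E$, then $x\in\overline{U_e\cap E}=\{e\}$. So $U\cap\overline E=E$.

Now the simple cases.

* If $X$ is metrizable, one piece suffices.
* If $X$ is a countable union of discrete subspaces (for instance, if $X$ is countable), then (P) holds by (2).
* The *Alexandroff duplicate* of the Cantor set $C$ is $C\times\{0,1\}$, where each $(x,1)$ is isolated and the basic neighborhoods of $(x,0)$ are $(O\times\{0,1\})\setminus\{(x,1)\}$ with $O\ni x$ open in $C$. It is compact and not metrizable, since it has uncountably many isolated points. It satisfies (P): $C\times\{0\}$ is closed and homeomorphic to $C$, and $C\times\{1\}$ is open and discrete.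
* Suppose $X=\bigcup_nX_n$ with each $X_n$ closed and $m(X_n)<\omega$. By Fact A, $X_n$ is a countable union of metrizable sets of the form $F\cap X_n\cap G$, with $F$ closed and $G$ a $G_\delta$ set in $X$. Since $X_n$ is closed, (1) applies in $X$, and $X$ satisfies (P).

The last case suggests a proof of the guess. Given $X=\bigcup_iM_i$ with $M_i$ metrizable, put $X_n=M_0\cup\dots\cup M_n$ and apply Fact A to each $X_n$. This gives pieces $F\cap X_n\cap G$ as above, and the argument stops exactly here: if $X_n$ is not closed, such a piece need not be $G_\delta$ in its closure in $X$. For $n=0$ nothing at all is gained, since the metrizable space $X_0=M_0$ is $G_\delta$ in itself, however badly it sits in $X$.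

One can still hope to recut the bad pieces, as we did with $\mathbb Q$. This hope fails, and the guess is wrong.

**Theorem 1.** There is (in ZFC) a compact Hausdorff space $X$ with $m(X)=\omega$ that does not satisfy (P). Hence neither every regular Hausdorff space nor every compact Hausdorff space with metrizability number $\omega$ satisfies (P).

## 2. Pieces that can always be recut

Before building a counterexample we find out which pieces are harmless. A *$G_{\delta\sigma}$ set* is a countable union of $G_\delta$ sets; for example, $\mathbb Q$ is $G_{\delta\sigma}$ in $\mathbb R$ without being $G_\delta$. An *$F_{\sigma\delta}$ set* is a countable intersection of $F_\sigma$ sets. We use Alexandroff's classical theorem that a $G_\delta$ subset of a complete metric space is completely metrizable.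

**Proposition 2.** Let $X$ be a Hausdorff space.

(i) A completely metrizable subspace $M$ of $X$ is $G_\delta$ in $\overline M$.

(ii) $X$ satisfies (P) if and only if $X$ is a countable union of metrizable subspaces $M_i$, each $G_{\delta\sigma}$ in $\overline{M_i}$. In particular, $X$ satisfies (P) whenever it is a countable union of metrizable subspaces each of which is $G_{\delta\sigma}$ in some completion.

(iii) If $X$ is Čech-complete (e.g. compact), then (P) holds if and only if $X$ is a countable union of completely metrizable subspaces.

*Proof of (i).* Let $\rho$ be a complete metric for the topology of $M$. Let $U_n$ be the set of $x\in\overline M$ that have an open neighborhood $V$ in $\overline M$ with $\operatorname{diam}_\rho(V\cap M)<1/n$. Each $U_n$ is open in $\overline M$. If $p\in M$, the $\rho$-ball of radius $1/(3n)$ about $p$ has the form $V\cap M$ with $V$ open in $\overline M$, and its diameter is at most $2/(3n)$; so $M\subset\bigcap_{n\ge1}U_n$.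

Conversely let $x\in\bigcap_nU_n$, with witnesses $V_n\ni x$; we may take the $V_n$ decreasing. As $M$ is dense in $\overline M$, we can pick $p_n\in V_n\cap M$. The sequence $(p_n)$ is $\rho$-Cauchy, so it converges to some $p\in M$, and every point of $V_n\cap M$ is within $1/n$ of $p$. Suppose $x\ne p$, and take disjoint sets $V\ni x$ and $V'\ni p$ open in $\overline M$. For large $n$ we have $V_n\cap M\subset V'$. Then $V\cap V_n\cap M\subset V\cap V'=\emptyset$, although $V\cap V_n$ is a nonempty open subset of $\overline M$. This contradicts the density of $M$. So $x=p\in M$, and $M=\bigcap_nU_n$.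

*Proof of (ii).* The forward direction is trivial. Let $M_i=\bigcup_jL_{ij}$ with $L_{ij}$ a $G_\delta$ set in $\overline{M_i}$. Then $L_{ij}$ is the intersection of a closed set and a $G_\delta$ set, so by (1) it is $G_\delta$ in $\overline{L_{ij}}$, and it is metrizable. (Observation (1) uses no separation axiom.) Thus the $L_{ij}$ witness (P). If instead $M_i$ is $G_{\delta\sigma}$ in a completion, then $M_i$ is a countable union of $G_\delta$ subsets of a complete metric space. These are completely metrizable by Alexandroff's theorem, and by (i) they are $G_\delta$ in their closures in $X$.

*Proof of (iii).* "If" is (i). For "only if", a $G_\delta$ subset of a closed subspace of a Čech-complete space is Čech-complete, and a Čech-complete metrizable space is completely metrizable (Čech's theorem; Engelking, *General Topology*, Thms. 3.9.6 and 4.3.26). $\blacksquare$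

So a counterexample needs a piece that is not a countable union of completely metrizable sets.

## 3. The product $Q^\omega$ and its two topologies

Let $C=2^\omega$ be the Cantor set, $Q\subset C$ a countable dense set, and $H=C^\omega$. Then $H$ is compact, metrizable and zero-dimensional (it has a base of clopen sets). Fix a compatible metric $d$ on $H$. For $s\in Q^n$, $n<\omega$, put

$$N_s=\{y\in H: y_i=s_i\ (i<n)\},\qquad P_s=\{y\in N_s:y_n\notin Q\},\qquad A=Q^\omega\subset H.$$

Thus $N_\emptyset=H$; a point of $P_s$ follows $s$ and then leaves $Q$ immediately. We write $|s|=n$, write $r\supseteq s$ if $r$ extends $s$, and write $s^\frown q$ for $s$ followed by $q$.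

Recall that a set is *meager* if it is a countable union of nowhere dense sets, and *comeager* if its complement is meager. By the Baire category theorem, in a compact Hausdorff or completely metrizable space no nonempty open set is meager.

**Lemma 3.** (i) The set $A$ and the sets $P_s$, $s\in Q^{<\omega}$, partition $H$. (ii) Each $N_s$ is compact and has no isolated points, each $N_{s^\frown q}$ is closed and nowhere dense in $N_s$, and $P_s$ is a dense $G_\delta$ set in $N_s$; in particular $P_s$ is comeager in $N_s$.

*Proof.* (i) A point $y\notin A$ has a first coordinate $y_n\notin Q$, and then $y\in P_s$ exactly for $s=(y_0,\dots,y_{n-1})$. (ii) $N_s$ is closed in $H$, and it is a copy of $C^\omega$, which has no isolated points. In $N_s$ the set $N_{s^\frown q}$ is given by $y_{|s|}=q$; it is closed, and it has empty interior because $C$ has no isolated points. Finally $P_s=N_s\setminus\bigcup_{q\in Q}N_{s^\frown q}$ is a countable intersection of dense open subsets of $N_s$. $\blacksquare$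

The set $A$ carries a second topology. Let $A_d$ be the set $A=Q^\omega$ with the product topology of *discrete* copies of $Q$. It is homeomorphic to the Baire space $\omega^\omega$, it is completely metrizable, and its basic open sets are $[s]=A\cap N_s$, $s\in Q^{<\omega}$. As a subspace of $H$, the set $A$ is small: $A\cap N_s$ misses the comeager set $P_s$, so it is meager in $N_s$. In $A_d$, however, the set $A$ is not a countable union of nowhere dense sets. The next lemma links the two topologies.

**Lemma 4.** Let $Y\subset A$ and $s\in Q^{<\omega}$ be such that $Y$ meets $[r]$ for every $r\supseteq s$. Then for every $r\supseteq s$ the set $Y\cap N_r$ is dense in $N_r$ in the topology of $H$.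

*Proof.* A nonempty open subset of $N_r$ contains a nonempty set $N_r\cap\{y:y_i\in O_i,\ i<m\}$ with $O_i\subset C$ open, and we may take $m\ge|r|$. Here $r_i\in O_i$ for $i<|r|$. For $|r|\le i<m$ choose $r'_i\in O_i\cap Q$, which is possible as $Q$ is dense in $C$; for $i<|r|$ let $r'_i=r_i$. Then $r'\supseteq r\supseteq s$, the set $[r']$ lies in the given open set, and $Y$ meets $[r']$. $\blacksquare$

If $Y\subset A$ is not nowhere dense in $A_d$, then its closure in $A_d$ contains some $[s]$, and this $s$ satisfies the hypothesis of Lemma 4. This already shows that $A$ cannot be recut.

**Proposition 5.** If $K\subset A$ is $G_\delta$ in its closure in $H$, then $K$ is nowhere dense in $A_d$. Hence $A$ is not a countable union of such sets.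

*Proof.* Otherwise some $s$ satisfies the hypothesis of Lemma 4 with $Y=K$, so $K\cap N_s$ is dense in $N_s$ and $N_s\subset\overline K$. Writing $K=\overline K\cap G$ with $G$ a $G_\delta$ set, we get $K\cap N_s=N_s\cap G$, a dense $G_\delta$ set in $N_s$. It is comeager in $N_s$ and disjoint from the comeager set $P_s$, a contradiction. The second sentence is the Baire category theorem in $A_d$. $\blacksquare$

Of course $H$ is no counterexample: $H$ is a single metrizable piece. The proof used $K\subset A$, and in $H$ we may enlarge $K$ by points of $P_s$.

## 4. Why the blocking points must lie over nowhere dense sets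

We want a compact space $X$ with a map $f:X\to H$, one-to-one over $A$, in which the enlargement is impossible. Look for a set $E\subset X$ lying over a comeager subset $P$ of some $N_t$ such that

* (a) $E$ is discrete;
* (b) $E\subset\overline K$ for every $K\subset X$ whose trace $f(K)\cap A$ is dense in the sense of Lemma 4.

If $K$ is $G_\delta$ in $\overline K$, then by (b) a Baire argument as in Proposition 5 should force most of $E$ into $K$. But by (a), if $K$ is metrizable, then $E\cap K$ is a discrete subset of $K$, hence an $F_\sigma$ set in $K$, and a second Baire argument should show that $E\cap K$ is small. The two conclusions conflict.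

A natural try is to double points: replace $z$ by $z^0,z^1$ and put $E=\{z^1:z\in P\}$. If the $z^1$ are isolated, as in the Alexandroff duplicate, then (a) holds but (b) fails, and we saw that (P) survives there. So let $z^1$ be a limit: choose an open $W_z\subset H$ with $z\in\overline{W_z}\setminus W_z$ and let the basic neighborhoods of $z^1$ be $\{z^1\}\cup f^{-1}(O\cap W_z)$, with $O\ni z$ open. Now try $t=\emptyset$, so that $P$ is a comeager, hence dense, subset of $H$. The nonempty open set $O\cap W_z$ contains some $u\in P$, so every neighborhood of $z^1$ contains some $u^1\ne z^1$, and (a) fails. Discreteness asks $W_z$ to avoid $P$, and density of $P$ forbids it.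

The way out is to let $P$ be comeager in a set that is nowhere dense in a larger one. For $t=s^\frown q$, the set $N_t$ is nowhere dense in $N_s$. For $z\in P_t$ let $W_z$ avoid $N_t$ and approach $z$ from inside $N_s\setminus N_t$. Avoiding $N_t$ gives (a). And (b) becomes possible because, by Lemma 4, the trace of $K$ is dense in $N_s$ *and* in $N_t$: we use density in $N_s$ to get $E\subset\overline K$, and density in $N_t$ for the Baire arguments. We do this for all nonempty $t$ at once.

## 5. Splitting the points of $D$

**Step 1: the sets $W_z$.** *The aim is to choose the open sets that tell $z^1$ from $z^0$.* Put $D=\bigcup\{P_t:t\in Q^{<\omega},\ t\neq\emptyset\}$. Let $z\in D$, say $z\in P_t$ with $t=s^\frown q$ and $|t|=n\ge1$. For $k\ge1$ choose $w_k\in N_s$ that agrees with $z$ except at coordinate $n-1$, where its value is $\ne q$, with $d(w_k,z)<1/k$; this is possible since $q$ is not isolated in $C$. Then $w_k\notin N_t$. As $N_t$ is closed and $H$ is zero-dimensional, there is a clopen $V_k\ni w_k$ with $\operatorname{diam}V_k<1/k$ and $V_k\cap N_t=\emptyset$. Put $W_z=\bigcup_{k\ge1}V_k$.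

For example, if $t=(q)$, then $z=(q,z_1,z_2,\dots)$ with $z_1\notin Q$. The points $w_k$ have the form $(a_k,z_1,z_2,\dots)$ with $a_k\ne q$ and $a_k\to q$, and $W_z$ is a union of small clopen sets around them that avoid the slice $y_0=q$.

The sets have these properties:

* (W1) $z\notin W_z$, and $W_z$ is open in $H$ and clopen in $H\setminus\{z\}$.
* (W2) $W_z\cap N_t=\emptyset$.
* (W3) $z\in\overline{W_z\cap N_s}$.

Property (W2) is clear, and it gives $z\notin W_z$, since $z\in N_t$. The set $W_z$ is open as a union of open sets. By the triangle inequality every point of $V_k$ is at distance less than $2/k$ from $z$. So if $y\neq z$, the ball of radius $d(y,z)/2$ about $y$ meets $V_k$ only when $2/k>d(y,z)/2$, that is, for finitely many $k$. In this ball $W_z$ is a finite union of clopen sets, so $W_z$ is closed in $H\setminus\{z\}$. Finally (W3) holds since $w_k\in W_z\cap N_s$ and $w_k\to z$.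

By (W1), the characteristic function $\chi_{W_z}$ is continuous on $H\setminus\{z\}$.

**Step 2: the space.** *The aim is to split all $z\in D$ simultaneously and keep compactness.* Let

$$X=\{(y,\varepsilon)\in H\times2^D:\ \varepsilon(z)=\chi_{W_z}(y)\text{ for all }z\in D\setminus\{y\}\},\qquad f:X\to H,\quad f(y,\varepsilon)=y.$$

To see what this does, suppose for a moment that only one point $z$ were split, that is, $D=\{z\}$. Then $\varepsilon$ is one bit. The bit is $1$ over $W_z$, it is $0$ over $H\setminus(W_z\cup\{z\})$, and it is free over $z$. The result is the topological sum of $W_z\cup\{z\}$ and $H\setminus W_z$.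

The set $X$ is closed in $H\times2^D$. Indeed, if $(y,\varepsilon)\notin X$, there is $z\in D\setminus\{y\}$ with $\varepsilon(z)\ne\chi_{W_z}(y)$. Take a neighborhood $O$ of $y$ that omits $z$ and on which $\chi_{W_z}$ is constant. Any $(y',\varepsilon')$ with $y'\in O$ and $\varepsilon'(z)=\varepsilon(z)$ lies outside $X$. Hence $X$ is compact Hausdorff. The map $f$ is continuous, and it is closed because $X$ is compact and $H$ is Hausdorff.

In a point $(y,\varepsilon)\in X$ all coordinates $\varepsilon(z)$ with $z\ne y$ are determined by $y$. So $f$ is onto. For $y\in D$ the fiber is $\{y^0,y^1\}$, where $y^i$ is the point with $\varepsilon(y)=i$. For $y\in H\setminus D=A\cup P_\emptyset$ the fiber is a single point.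

**Step 3: neighborhoods.** *The aim is to replace the product topology by a description over $H$.* Let $y\in H$ and let $z_1,\dots,z_m\in D\setminus\{y\}$. There is a neighborhood $O$ of $y$ that omits all $z_i$ and on which every $\chi_{W_{z_i}}$ is constant; so each coordinate $\varepsilon(z_i)$ is constant on $f^{-1}(O)$. Therefore, in a basic neighborhood of a point over $y$, the conditions on coordinates other than $y$ can be absorbed into $O$. If $y\in D$, one condition may remain, namely on $\varepsilon(y)$. Over $y'\ne y$ the condition $\varepsilon(y)=1$ says $y'\in W_y$. Hence, with $O$ running over the open neighborhoods of $y$ in $H$, the following are bases of open neighborhoods: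

* (N1) at the unique point over $y\in H\setminus D$: the sets $f^{-1}(O)$;
* (N2) at $y^1$, $y\in D$: the sets $\{y^1\}\cup f^{-1}(O\cap W_y)$;
* (N3) at $y^0$, $y\in D$: the sets $\{y^0\}\cup f^{-1}\big(O\setminus(W_y\cup\{y\})\big)$.

## 6. A countable metrizable cover of $X$

**Proposition 6.** $X$ is the union of the following countably many metrizable subspaces: $M_A=f^{-1}(A)\cong A$; $M_\emptyset=f^{-1}(P_\emptyset)\cong P_\emptyset$; and, for each nonempty $t\in Q^{<\omega}$, the discrete space $M^1_t=\{z^1:z\in P_t\}$ and the space $M^0_t=\{z^0:z\in P_t\}\cong P_t$. Hence $m(X)\le\omega$.

*Proof.* By Lemma 3(i) these sets cover $X$, and there are countably many of them because $Q^{<\omega}$ is countable.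

*$M_A$ and $M_\emptyset$.* The restriction of a closed map to a full preimage, as a map onto its image, is closed. Over $A$ and over $P_\emptyset$ the map $f$ is injective. So both restrictions are closed continuous bijections, that is, homeomorphisms.

*$M_t^1$.* Let $z\in P_t$. For $u\in P_t\setminus\{z\}$ the point $u^1$ lies in the clopen set $\{\varepsilon(z)=1\}$ if and only if $u\in W_z$. But $u\in N_t$, and $W_z\cap N_t=\emptyset$ by (W2). So this clopen set meets $M_t^1$ only in $z^1$, and $M^1_t$ is discrete.

*$M^0_t$.* The map $f|M_t^0:M_t^0\to P_t$ is a continuous bijection. Its inverse $u\mapsto u^0$ is continuous if each coordinate $\varepsilon(z)$ of $u^0$ depends continuously on $u\in P_t$. If $z\in P_t$, this coordinate is constantly $0$: for $u\neq z$ by (W2), and for $u=z$ by the definition of $z^0$. If $z\in D\setminus P_t$, it equals $\chi_{W_z}(u)$, which is continuous on $H\setminus\{z\}\supset P_t$. $\blacksquare$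

## 7. A piece that is $G_\delta$ in its closure is nowhere dense over $A_d$

If $K$ is metrizable, every discrete $E\subset K$ is an $F_\sigma$ set in $K$. By (2), $E$ is the intersection of an open and a closed set of $K$, and open sets of a metrizable space are $F_\sigma$. This is all that the next lemma uses about metrizability.

**Lemma 7 (Key Lemma).** Let $K\subset X$ be a $G_\delta$ subset of $\overline K$ such that every discrete subspace of $K$ is an $F_\sigma$ in $K$ (for instance, $K$ metrizable). Then $f(K)\cap A$ is nowhere dense in $A_d$.

*Proof.* Suppose not, and put $Y=f(K)\cap A$. There is $s\in Q^{<\omega}$ such that $Y$ meets $[r]$ for every $r\supseteq s$. By Lemma 4, $Y\cap N_r$ is dense in $N_r$ for every $r\supseteq s$. Fix $q\in Q$, and let $t=s^\frown q$ and $E=M_t^1=\{z^1:z\in P_t\}$. Note that if $y\in Y$, then the fiber over $y$ is one point and $y\in f(K)$, so this point belongs to $K$.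

**Step 1: $E\subset\overline K$.** *Here we use density in $N_s$.* Let $z\in P_t$ and take a basic neighborhood $\{z^1\}\cup f^{-1}(O\cap W_z)$ of $z^1$ as in (N2). By (W3), $O\cap W_z\cap N_s$ is a nonempty open subset of $N_s$. It contains some $y\in Y$, and the point over $y$ lies in $K\cap f^{-1}(O\cap W_z)$.

**Step 2: a test for smallness.** *Here we use density in $N_t$; the test will be applied twice.* We claim: if $B\subset E$ and every $p\in K$ with $f(p)\in A\cap N_t$ has a neighborhood in $X$ disjoint from $B$, then $f(B)$ is nowhere dense in $N_t$.

Otherwise $f(B)$ is dense in some nonempty open subset $O$ of $N_t$. There is $y\in Y\cap O$; let $p$ be the point over $y$, so that $p\in K$, and let $G\ni p$ be open with $G\cap B=\emptyset$. By (N1) there is an open $O'\ni y$ in $H$ with $f^{-1}(O')\subset G$. Then $O'\cap f(B)=\emptyset$. But $O'\cap O$ is open in $O$ and contains $y$, so it must meet $f(B)$, a contradiction.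

**Step 3: $f(E\setminus K)$ is meager in $N_t$.** *Here we use that $K$ is $G_\delta$ in its closure.* Write $K=\overline K\cap\bigcap_jG_j$ with $G_j$ open in $X$. Since $E\subset\overline K$, we have $E\setminus K=\bigcup_j(E\setminus G_j)$. For each $j$, every $p\in K$ has the neighborhood $G_j$, which is disjoint from $E\setminus G_j$. By Step 2, $f(E\setminus G_j)$ is nowhere dense in $N_t$.

**Step 4: $f(E\cap K)$ is meager in $N_t$.** *Here we use the condition on discrete subspaces.* The set $E\cap K$ is discrete, so $E\cap K=\bigcup_jC_j$ with each $C_j$ closed in $K$. If $p\in K$ and $f(p)\in A$, then $p\notin E$, because $f(E)=P_t$ is disjoint from $A$. So $p\in K\setminus C_j$. As $C_j$ is closed in $K$ and contained in $K$, the point $p$ has a neighborhood in $X$ disjoint from $C_j$. By Step 2, $f(C_j)$ is nowhere dense in $N_t$.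

**Step 5: the contradiction.** By Steps 3 and 4, $P_t=f(E)$ is meager in $N_t$. But $P_t$ is comeager in the nonempty compact space $N_t$, which contradicts the Baire category theorem. $\blacksquare$

*Proof of Theorem 1.* The space $X$ is compact Hausdorff, hence regular. Suppose $X=\bigcup_{i\in\omega}K_i$ with each $K_i$ metrizable and $G_\delta$ in $\overline{K_i}$. Then $A=\bigcup_i(f(K_i)\cap A)$ is, by Lemma 7, a countable union of nowhere dense subsets of $A_d\cong\omega^\omega$. This contradicts the Baire category theorem, so (P) fails. By Proposition 6, $m(X)\le\omega$. If $m(X)$ were finite, Fact A would give (P). So $m(X)=\omega$. $\blacksquare$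

**Remark 8 (that $m(X)$ is infinite, without Fact A).** Since we did not prove Fact A, here is a direct argument. For $K\subset X$ and nonempty $\tau\in Q^{<\omega}$ put $R_\tau(K)=f\big(K\cap\bigcup_{\tau'\supsetneq\tau}M^1_{\tau'}\big)\subset N_\tau$.

*Claim.* Let $K$ be metrizable and $O$ a nonempty open subset of $N_\tau$. If $R_\tau(K)\cap O$ is dense in $O$, then $f(K\cap M_\tau^1)\cap O$ is meager in $O$.

To see this, write the discrete set $K\cap M^1_\tau$ as $\bigcup_jC_j$ with $C_j$ closed in $K$. Let $O'\subset O$ be nonempty and open in $N_\tau$. Choose $u\in O'\cap R_\tau(K)$, so $u\in P_{\tau'}$ and $u^1\in K$ for some $\tau'\supsetneq\tau$. Then $u^1\notin C_j$, so by (N2) there is an open $G\ni u$ in $H$ with $G\cap N_\tau\subset O'$ and $f^{-1}(G\cap W_u)\cap C_j=\emptyset$. Write $\tau'=\sigma^\frown a$; then $\sigma\supseteq\tau$. By (W3), $G\cap W_u\cap N_\sigma\ne\emptyset$, so $G\cap W_u\cap N_\tau$ is a nonempty open subset of $N_\tau$. It lies in $O'$ and misses $f(C_j)$. So $f(C_j)\cap O$ is nowhere dense in $O$, which proves the claim.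

Now suppose $X=K_1\cup\dots\cup K_n$ with all $K_i$ metrizable. For nonempty $\tau$ and nonempty $O$ open in $N_\tau$ let $I(\tau,O)=\{i:R_\tau(K_i)\cap O\neq\emptyset\}$. Choose $(\tau,O)$ with $|I(\tau,O)|$ minimal, and let $I=I(\tau,O)$. As $Q$ is dense in $C$, there is $\tau'\supsetneq\tau$ such that $O^*=O\cap N_{\tau'}$ is nonempty. For every nonempty $O''\subset O^*$ that is open in $N_{\tau'}$ we have $I(\tau',O'')\subset I$, hence $I(\tau',O'')=I$ by minimality. So for $i\in I$ the set $R_{\tau'}(K_i)\cap O^*$ is dense in $O^*$, and by the claim $f(K_i\cap M^1_{\tau'})\cap O^*$ is meager in $O^*$. For $i\notin I$ we have $f(K_i\cap M_{\tau'}^1)\cap O^*\subset R_\tau(K_i)\cap O=\emptyset$. Together, $P_{\tau'}\cap O^*$ is meager in $O^*$. But $P_{\tau'}$ is comeager in $N_{\tau'}$, and $O^*$ is a nonempty open subset of $N_{\tau'}$, so the Baire category theorem is contradicted.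

## 8. Separability, open subspaces, and the number of pieces needed

Let $\operatorname{cov}(\mathcal M)$ be the least number of nowhere dense sets covering $\omega^\omega$; it is uncountable by the Baire category theorem. Let $\mathfrak d$ be the dominating number: the least size of a family $\mathcal F\subset\omega^\omega$ such that every $h\in\omega^\omega$ satisfies $h(n)\le g(n)$ for all but finitely many $n$, for some $g\in\mathcal F$. Since $\mathfrak d$ is infinite, we may add to $\mathcal F$ all finite modifications of its members without increasing the size. So there is an *everywhere-dominating* family $\mathcal G$ of size $\mathfrak d$: every $h$ satisfies $h(n)\le g(n)$ for all $n$, for some $g\in\mathcal G$. For orientation: each set $\{h:h(n)\le g(n)\text{ for all }n\}$ is nowhere dense in $\omega^\omega$. It is closed, and any finite sequence $s$ extends to some $h$ with $h(|s|)>g(|s|)$. Hence $\operatorname{cov}(\mathcal M)\le\mathfrak d$.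

**Theorem 9.** The space $X$ above has the following properties.

1. $X$ is separable, first countable, zero-dimensional and compact, and it admits an at most two-to-one continuous map onto the Cantor set.
2. $X$ is the union of *one* subspace $M_A\cong Q^\omega$, which is $F_{\sigma\delta}$ in $X$, and countably many *completely metrizable* subspaces.
3. No nonempty open $U\subset X$ is a union of fewer than $\operatorname{cov}(\mathcal M)$ subspaces, each $G_\delta$ in its closure in $U$ and having all its discrete subspaces $F_\sigma$. In particular no nonempty open subspace of $X$ has (P).
4. The least number $\kappa$ of metrizable subspaces, each $G_\delta$ in its closure, needed to cover $X$ satisfies $\operatorname{cov}(\mathcal M)\le\kappa\le\mathfrak d$.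
5. No space containing $X$ as a subspace has (P).

In part 2, $Q^\omega$ carries the product of the subspace topologies of $Q\subset C$, as $A$ does in $H$.

*Proof of 1.* Since $H$ is metrizable, countably many $O$ suffice at each point in (N1)–(N3), so $X$ is first countable. It is zero-dimensional as a subspace of the zero-dimensional space $H\times2^D$. The map $f$ is at most two-to-one, and $H=(2^\omega)^\omega\cong2^\omega$.

For separability we first show that *every nonempty open subset of $X$ contains $f^{-1}(O)$ for some nonempty open $O\subset H$*. It is enough to treat the basic sets. For (N1) this is clear. For (N2), $O\cap W_y$ is open and is nonempty by (W3). For (N3), $O\setminus(W_y\cup\{y\})$ is open, because $W_y\cup\{y\}$ is closed by (W1). If $y\in P_t$, it contains $(N_t\cap O)\setminus\{y\}$ by (W2), and this set is nonempty because $N_t$ has no isolated points.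

As $A$ is dense in $H$, it follows that $M_A$ is dense in $X$. And $M_A\cong A$ is separable, being a subspace of a separable metrizable space. So $X$ is separable.

*Proof of 2.* We have $M_A=f^{-1}\big(\bigcap_n\{y:y_n\in Q\}\big)$, and each set $\{y:y_n\in Q\}$ is $F_\sigma$ in $H$ because $Q$ is countable. So $M_A$ is $F_{\sigma\delta}$ in $X$. By Proposition 6 the remaining pieces are $M_\emptyset\cong P_\emptyset$, $M_t^0\cong P_t$ and $M^1_t$. The set $P_s$ is $G_\delta$ in the compact metrizable space $N_s$, so it is completely metrizable by Alexandroff's theorem. The space $M_t^1$ is discrete, hence completely metrizable.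

*Proof of 3.* By the observation in the proof of part 1, $U\supset f^{-1}(O)$ for some nonempty open $O\subset H$. If $K\subset U$ is $G_\delta$ in $\overline K\cap U$, then it is $G_\delta$ in $\overline K$, because $U$ is open in $X$. If moreover all discrete subspaces of $K$ are $F_\sigma$ in $K$, then $f(K)\cap A$ is nowhere dense in $A_d$ by Lemma 7. If $U$ is a union of such sets $K$, then the sets $f(K)\cap A$ cover $A\cap O$. Now $A\cap O$ contains some $[s]$: take a nonempty basic set $\{y:y_i\in O_i,\ i<m\}\subset O$ and $s\in Q^m$ with $s_i\in O_i$. The set $[s]$ is open in $A_d$, so the sets $f(K)\cap[s]$ are nowhere dense in $[s]$, and $[s]\cong\omega^\omega$. Hence at least $\operatorname{cov}(\mathcal M)$ of them are needed. The last sentence of part 3 follows because metrizable $K$ have all discrete subspaces $F_\sigma$ and $\operatorname{cov}(\mathcal M)$ is uncountable.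

*Proof of 4.* The lower bound is part 3 with $U=X$. For the upper bound, enumerate $Q=\{q_i:i<\omega\}$ without repetition and let $\mathcal G$ be an everywhere-dominating family of size $\mathfrak d$. Then

$$A=\bigcup_{g\in\mathcal G}\ \prod_n\{q_i:i\le g(n)\},$$

since a point $(q_{h(n)})_n$ of $A$ lies in the product given by any $g\in\mathcal G$ with $g\ge h$ everywhere. Each of these $\mathfrak d$ products of finite sets is compact. Since $M_A\cong A$, its preimage in $M_A$ is compact and metrizable, hence closed in $X$. The remaining countably many pieces are completely metrizable by part 2, so they are $G_\delta$ in their closures by Proposition 2(i). Altogether $\kappa\le\mathfrak d+\omega=\mathfrak d$.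

*Proof of 5.* Property (P) is hereditary. Indeed, let $M=\overline M\cap G$ with $G$ a $G_\delta$ set, and let $Z$ be a subspace. Then $M\cap Z=(\overline M\cap Z)\cap(G\cap Z)$ is the intersection of a closed set and a $G_\delta$ set of $Z$, so by (1), applied in $Z$, it is $G_\delta$ in its closure in $Z$. It is also metrizable. So if a space containing $X$ had (P), then $X$ would have (P), against Theorem 1. $\blacksquare$

Part 2 is sharp in terms of Borel class. By Proposition 2(ii), if all pieces can be taken $G_{\delta\sigma}$ in their closures, then (P) holds. In $X$ all pieces but one are completely metrizable, and the single piece $M_A\cong Q^\omega$, which is merely $F_{\sigma\delta}$, already destroys (P). For compact spaces, Proposition 2(iii) says that (P) means exactly being a countable union of completely metrizable subspaces; by Theorem 1 this is strictly stronger than $\sigma$-metrizability.
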